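\title{Noncoexistence in the one-dimensional Neuhauser--Pacala model near the voter model}

\begin{abstract}
The symmetric Neuhauser--Pacala model on $\mathbb Z$ with range $R$ and parameter $\alpha\in[0,1]$ is the voter model for $\alpha=1$ and favors the locally rare type for $\alpha<1$. We prove that for every $R\ge1$ there is $\alpha_0(R)<1$ such that for $\alpha\in[\alpha_0(R),1]$ every invariant law is concentrated on the two constant configurations and neither type survives. For $\alpha$ close enough to $1$, the probability that two neighboring sites disagree at time $t$ is at most of order $t^{-1/2+\eta}$, and for the product initial law of density $\frac12$ it is at least of order $t^{-1/2-\eta}$. The proof works with the parity dual, a branching and annihilating random walk, and shows by induction over time scales that rare branching leaves its large-scale behavior unchanged. The two inputs are the linearity of the dual over $\mathbb F_2$ and the fact that three walkers avoid each other up to time $t$ with probability of order $t^{-3/2}$, with $3/2>1$.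
\end{abstract}

\section{The model and the result}\label{sec:intro}

Fix an integer $R\ge1$, the \emph{range}, and put $J=\{\pm1,\dots,\pm R\}$. A configuration is an element $x\in\{0,1\}^{\mathbb Z}$, and $x(i)$ is the \emph{type} of site $i$. The local frequencies of the two types around $i$ are
\[
f_1=f_1(i,x)=\frac{\#\{j\in J:\ x(i+j)=1\}}{2R},\qquad f_0=1-f_1 .
\]
The symmetric Neuhauser--Pacala model with parameter $\alpha\in[0,1]$ is the Markov process $(x_t)_{t\ge0}$ in which $x(i)$ flips
\begin{equation}\label{eq:rates}
0\mapsto1\ \text{ at rate } f_1(f_0+\alpha f_1),\qquad 1\mapsto0\ \text{ at rate } f_0(f_1+\alpha f_0).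
\end{equation}
(The general model has two parameters $\alpha_{01},\alpha_{10}$ in these two rates; symmetric means that they are equal.) The rates are bounded and depend on finitely many coordinates, so they define a Feller process on the compact space $\{0,1\}^{\mathbb Z}$, whose generator acts on functions of finitely many coordinates by $Lf(x)=\sum_i r_i(x)\,(f(x^i)-f(x))$, where $r_i(x)$ is the flip rate at $i$ and $x^i$ is $x$ flipped at $i$.

One may read \eqref{eq:rates} as follows. The individual at $i$ dies at a rate to which neighbors of its own type contribute with weight $1$ and neighbors of the other type with weight $\alpha$, and it is replaced by a copy of a uniformly chosen neighbor. For $\alpha<1$ it is therefore an advantage to be locally rare. Since $f_0+f_1=1$, we have $f_1(f_0+\alpha f_1)=\alpha f_1+(1-\alpha)f_0f_1$, and the same with $0$ and $1$ exchanged, so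
\begin{equation}\label{eq:ri}
r_i(x)=\alpha f_{1-x(i)}+(1-\alpha)f_0f_1 .
\end{equation}
For $\alpha=1$ only the first term remains, and the model is the voter model, in which each site copies a uniformly chosen neighbor at rate $1$.

The constant configurations $x\equiv0$ and $x\equiv1$ are traps, since all rates vanish there. The model has \emph{coexistence} if some invariant law is concentrated on configurations that contain both types, and \emph{noncoexistence} otherwise. A type \emph{survives} if, started with a single site of that type, the process contains sites of that type at all times with positive probability.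

Two simple pictures give opposite guesses for $\alpha$ slightly below $1$. If the sites were perfectly mixed, so that $f_1$ equals the global density $u$ everywhere, then
\[
\dot u=(1-u)\,u\,(1-u+\alpha u)-u\,(1-u)\,\big(u+\alpha(1-u)\big)=(1-\alpha)\,u(1-u)(1-2u),
\]
and the density $\frac12$ is attracting for every $\alpha<1$; this suggests coexistence. On the other hand, for $\alpha=1$ the types of two sites at time $t$ are copied from ancestors found by following two random walks backwards in time, these walks meet in one dimension, and so there is noncoexistence. Continuity in $\alpha$ does not decide between the pictures: invariant laws concern infinite time, and on time scales much longer than $1/(1-\alpha)$ the second term of \eqref{eq:ri} has acted many times at every site where both types are present.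

The range $R=1$ is special. Call $\{i,i+1\}$ an \emph{interface} if $x(i)\ne x(i+1)$. For $R=1$ a site whose two neighbors share its type has flip rate $0$, so a flip either moves an interface or, at rate $\alpha$, removes two of them; interfaces are never created. For $R\ge2$ they are: in the configuration $1_{[0,\infty)}$ the site $-2$ flips at a positive rate and creates two new interfaces.

As recorded in \cite{RVM}, neither type survives in the voter model; Neuhauser and Pacala \cite{NP} show that for $R\ge2$ there is coexistence and survival of both types for $\alpha$ sufficiently close to $0$, and that for $R=1$ there is noncoexistence for all $\alpha>0$; and it is conjectured that there is $\alpha_c\in[0,1)$ with coexistence for $\alpha<\alpha_c$ and noncoexistence for $\alpha>\alpha_c$. The problem posed in \cite{RVM} is to prove noncoexistence in any case other than $R=1$, that is, for some $R\ge2$ and some $\alpha\in(0,1)$.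

\begin{theorem}\label{thm:main}
Let $R\ge1$.
\begin{itemize}
\item[(i)] There is $\alpha_0(R)\in(0,1)$ such that for all $\alpha\in[\alpha_0(R),1]$ the model has noncoexistence; its invariant laws are exactly the mixtures of the point masses on $x\equiv0$ and $x\equiv1$.
\item[(ii)] For these $\alpha$ neither type survives.
\item[(iii)] For each $\eta\in(0,\frac18]$ there are $\alpha_\eta\in(0,1)$ and $0<c<C<\infty$ such that the following holds for $\alpha\in[\alpha_\eta,1]$ and $t\ge1$. For every initial law and all $i\ne j$,
\[
\mathbb P\big(x_t(i)\ne x_t(j)\big)\le C\,\big(|i-j|^2/t\big)^{1/2-\eta},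
\]
and if the $x_0(i)$ are independent with $\mathbb P(x_0(i)=1)=\frac12$, then $\mathbb P(x_t(0)\ne x_t(1))\ge c\,t^{-1/2-\eta}$.
\end{itemize}
\end{theorem}

Part (i) with any $R\ge2$ and $\alpha\in[\alpha_0(R),1)$ answers the question of \cite{RVM}. The proof gives neither an explicit value of $\alpha_0(R)$ nor monotonicity in $\alpha$, so the existence of a sharp threshold $\alpha_c$ is not addressed.

Section~\ref{sec:dual} translates the theorem into a statement about a dual particle system. Section~\ref{sec:idea} explains on three nearest-neighbor walkers why the statement should hold, and formulates the estimate, Proposition~\ref{prop:main}, that is proved in Sections~\ref{sec:walks}--\ref{sec:step}. Theorem~\ref{thm:main} is deduced from it in Section~\ref{sec:final}.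

\section{The parity dual}\label{sec:dual}

\subsection{Duality}

We identify $x$ with the set $\{i:x(i)=1\}$. Let $j,k$ be independent and uniform on $J$. Then $f_{1-x(i)}$ is the probability that $x(i+j)\ne x(i)$, and $2f_0f_1$ is the probability that $x(i+j)\ne x(i+k)$. So \eqref{eq:ri} says that at rate $\alpha$ we replace $x(i)$ by $x(i+j)$, and at rate $\frac{1-\alpha}2$ we replace $x(i)$ by $x(i)+x(i+j)+x(i+k)$ modulo $2$. Both updates are linear over $\mathbb F_2$. This is where the symmetry of the model is used: the coefficient of $f_0f_1$ in \eqref{eq:ri} does not depend on $x(i)$. The natural observables for linear updates are the parities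
\[
\chi_A(x)=(-1)^{|x\cap A|}\quad(A\subset\mathbb Z\text{ finite}),\qquad \chi_A\chi_B=\chi_{A\triangle B},
\]
where $\triangle$ is the symmetric difference, that is, addition of sets over $\mathbb F_2$.

For $\alpha\in(0,1]$ put
\begin{equation}\label{eq:eps}
\varepsilon=\varepsilon(\alpha)=\frac{1-\alpha}{2\alpha}\Big(1-\frac1{2R}\Big).
\end{equation}
This function is continuous and strictly decreasing with $\varepsilon(1)=0$. We always assume $\varepsilon\le1$. The \emph{dual chain} $X$ is the Markov chain on finite subsets of $\mathbb Z$, with generator $\mathcal G$, in which each particle $i\in X$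
\begin{itemize}
\item \emph{jumps} at rate $1$: $X\to X\triangle\{i,i+j\}$, with $j$ uniform on $J$;
\item \emph{branches} at rate $\varepsilon$: $X\to X\triangle\{i+j,i+k\}$, with $\{j,k\}$ a uniform two-element subset of $J$.
\end{itemize}
Thus a particle moves to $i+j$, or stays and sends out two offspring, and a particle that lands on an occupied site annihilates with the occupant. For $\varepsilon=0$ these are annihilating random walks.

Started from $A$, the chain has at most $|A|+2n$ particles after $n$ transitions, so its total rate is then at most $2(|A|+2n)\le4(|A|+n)$. Hence $|A|$ plus the number of transitions is dominated by a pure birth process in which each individual reproduces at rate $4$; at time $t$ this is a sum of $|A|$ geometric variables of mean $e^{4t}$. Therefore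
\begin{equation}\label{eq:moments}
\text{$X$ does not explode, and the number of transitions in $[0,t]$ has all moments.}
\end{equation}

\begin{proposition}\label{prop:dual}
Let $x_0$ have an arbitrary law, and let $X$ be the dual chain started from the finite set $A$, independent of $x_0$. Then for all $t\ge0$
\begin{equation}\label{eq:dual}
\mathbb P\big(|x_t\cap A|\text{ is odd}\big)=\mathbb P\big(|x_0\cap X_{\alpha t}|\text{ is odd}\big).
\end{equation}
\end{proposition}

\begin{proof}
A flip at $i$ changes the sign of $\chi_A$ if $i\in A$ and does nothing otherwise, so $L\chi_A=-2\sum_{i\in A}r_i\chi_A$. Since $1\{x(a)\ne x(b)\}=\frac12(1-\chi_{\{a\}\triangle\{b\}}(x))$, averaging over $j,k$ gives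
\[
r_i=\frac\alpha2\,\mathbb E\big[1-\chi_{\{i,i+j\}}\big]+\frac{1-\alpha}4\,\mathbb E\big[1-\chi_{\{i+j\}\triangle\{i+k\}}\big],
\]
and therefore
\[
L\chi_A=\alpha\sum_{i\in A}\Big(\mathbb E\big[\chi_{A\triangle\{i,i+j\}}-\chi_A\big]+\frac{1-\alpha}{2\alpha}\,\mathbb E\big[\chi_{A\triangle\{i+j\}\triangle\{i+k\}}-\chi_A\big]\Big).
\]
The terms with $j=k$ vanish; $j\ne k$ has probability $1-\frac1{2R}$, and then $\{j,k\}$ is a uniform two-element set. So the right side is $\alpha\mathcal G$ applied to the function $A\mapsto\chi_A(x)$. Consequently $u_s(A)=\mathbb E\chi_A(x_{s/\alpha})$ is continuously differentiable in $s$, $|u_s|\le1$, and $\partial_su_s=\mathcal Gu_s$. Fix $s$ and let $T_n$ be the time of the $n$-th transition of $X$. Up to $T_n$ the chain can visit only finitely many states, so Dynkin's formula applied to $(v,B)\mapsto u_{s-v}(B)$, which is annihilated by $\partial_v+\mathcal G$, gives $u_s(A)=\mathbb E\,u_{s-s\wedge T_n}(X_{s\wedge T_n})$. By \eqref{eq:moments} and bounded convergence, $u_s(A)=\mathbb E\,u_0(X_s)=\mathbb E\chi_{X_s}(x_0)$. Take $s=\alpha t$ and use $1\{|x\cap A|\text{ odd}\}=\frac12(1-\chi_A(x))$.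
\end{proof}

\subsection{The flow}

To exploit linearity we run the dual chain from all initial sets at once. Attach to each site $i$ independent Poisson processes of \emph{marks}: for each $j\in J$, jump marks of rate $1/(2R)$ carrying the set $S=\{i,i+j\}$, and for each two-element set $\{j,k\}\subset J$, branching marks of rate $\varepsilon/\binom{2R}2$ carrying $S=\{i+j,i+k\}$. A mark at site $i$ acts on a finite set $B$ by
\[
B\mapsto B\triangle S\ \text{ if } i\in B,\qquad B\mapsto B\ \text{ if } i\notin B .
\]
Let $X_{s,t}(A)$ be the result of applying to $A$, in order, the marks with times in $(s,t]$; by \eqref{eq:moments} only finitely many of them act nontrivially. Write $X_t=X_{0,t}$ and $X_{s,t}(i)=X_{s,t}(\{i\})$. Then $(X_t(A))_{t\ge0}$ is the dual chain from $A$. We call $X(i)=(X_t(i))_{t\ge0}$ the \emph{lineage} of $i$. Each mark acts as a linear map over $\mathbb F_2$, and $|S|=2$. This gives: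
\begin{itemize}
\item[(F1)] \emph{Linearity:} $X_{s,t}(A\triangle B)=X_{s,t}(A)\triangle X_{s,t}(B)$. In particular $X_{s,t}(A)\subset\bigcup_{y\in A}X_{s,t}(y)$.
\item[(F2)] \emph{Flow:} $X_{s,u}=X_{t,u}\circ X_{s,t}$ for $s\le t\le u$; the maps over disjoint time intervals are independent; the law of the flow is invariant under translations and reflections of $\mathbb Z$ and under time shifts.
\item[(F3)] \emph{Parity and merging:} $|X_t(A)|$ has the parity of $|A|$, so a lineage is never empty. If $X_s(A)=X_s(B)$, then $X_t(A)=X_t(B)$ for all $t\ge s$; we say that the two have \emph{merged}.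
\item[(F4)] \emph{Independence while disjoint:} $(X_t(A_1),\dots,X_t(A_m))$ is a Markov chain, the \emph{joint chain}. In a state where the components are pairwise disjoint each mark acts on at most one of them, so the transition rates there are those of $m$ independent dual chains.
\end{itemize}
By \eqref{eq:dual} with $A=\{i,j\}$, $i\neq j$, and (F1), for every initial law
\begin{equation}\label{eq:pair}
\mathbb P\big(x_t(i)\ne x_t(j)\big)\le\mathbb P\big(X_{\alpha t}(\{i,j\})\ne\emptyset\big)=\mathbb P\big(X_{\alpha t}(i)\ne X_{\alpha t}(j)\big).
\end{equation}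
So the task is to show that lineages merge.

Call a set \emph{single} if it has one element. A single set $\{y\}$ stays single under jumps and, at rate $\varepsilon$, turns into $y+\Gamma$, where $\Gamma=\{0,j,k\}$ with $\{j,k\}$ a uniform two-element subset of $J$. From now on $\Gamma$ denotes such a random triple, independent of the marks. We shall repeatedly decompose according to a time at which a lineage stops being single, using the next lemma.

\begin{lemma}\label{lem:comp}
Let $i$ be a site, $t>0$, and let $\mathcal B$ be the set of times in $(0,t]$ at which $X(i)$ leaves the single state. For $v\in(0,t]$ let $B_v$ be an event determined by the marks before time $v$, and let $F_v\ge0$ be a translation invariant functional of paths, both measurable jointly in $v$. Then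
\[
\mathbb E\sum_{v\in\mathcal B}1_{B_v}F_v\big((X_{v+u}(i))_{u\ge0}\big)\le\varepsilon\int_0^t\mathbb P(B_v)\;\mathbb E F_v\big((X_u(\Gamma))_{u\ge0}\big)\,dv .
\]
The same holds if $i$ and $B_v$ also depend on a random variable independent of the marks.
\end{lemma}

\begin{proof}
Mecke's formula states that $\mathbb E\sum_{z\in\Xi}f(z,\Xi)=\int\mathbb Ef(z,\Xi\cup\{z\})\,\mu(dz)$ for a Poisson point process $\Xi$ with intensity measure $\mu$ and $f\ge0$. Let $\Xi$ be the set of all marks, and let $f(z,\Xi)$ vanish unless $z$ is a branching mark, at a time $v\le t$ and site $y$ and with pair $\{j,k\}$, in which case $f=1_{B_v}1\{X_{v-}(i)=\{y\}\}F_v$. The sum over $z$ is the sum over $v\in\mathcal B$. After the mark $z$ is added, the path from time $v$ on is $(X_{v,v+u}(y+\{0,j,k\}))_{u\ge0}$, which is independent of the marks before $v$. By translation invariance the mean of $F_v$ does not depend on $y$. Summing over $y$ gives $\mathbb P(B_v,|X_{v-}(i)|=1)\le\mathbb P(B_v)$, and summing over $\{j,k\}$ gives $\varepsilon$ times the average over $\Gamma$. For the last sentence, condition on the extra variable.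
\end{proof}

\subsection{Merging probabilities}

For real $g\ge1$ and $t>0$ let
\begin{align*}
q_2(g,t)&=\sup\mathbb P\big(X_t(a)\ne X_t(b)\big),\\
q_3(g,t)&=\sup\mathbb P\big(X_t(a),X_t(b),X_t(c)\text{ are pairwise distinct}\big),
\end{align*}
the suprema running over sites with mutual distances at most $g$. Both are nondecreasing in $g$ and, by (F3), nonincreasing in $t$. These quantities refer to single starting points, but a lineage observed at an intermediate time may consist of several particles. Linearity reduces odd sets to points.

\begin{lemma}\label{lem:restart}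
Let $U\subset\mathbb Z$ be finite and $0\le s<t$.
\begin{itemize}
\item[(a)] If $y\mapsto X_{s,t}(y)$ takes at most two values on $U$, then for every $A\subset U$ with $|A|$ odd there is $y\in U$ with $X_{s,t}(A)=X_{s,t}(y)$.
\item[(b)] If $A_1,A_2,A_3\subset U$ have odd cardinality and $r\ge\max(1,\operatorname{diam}U)$, then
\begin{align*}
\mathbb P\big(X_{s,t}(A_1)\ne X_{s,t}(A_2)\big)&\le|U|\,q_2(r,t-s),\\
\mathbb P\big(X_{s,t}(A_1),X_{s,t}(A_2),X_{s,t}(A_3)\text{ pairwise distinct}\big)&\le|U|^3q_3(r,t-s).
\end{align*}
\end{itemize}
\end{lemma}

\begin{proof}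
(a) By (F1), $X_{s,t}(A)$ is the sum over $\mathbb F_2$ of the sets $X_{s,t}(y)$, $y\in A$. A value taken an even number of times on $A$ cancels. As $|A|$ is odd and there are at most two values, exactly one value is taken an odd number of times, and $X_{s,t}(A)$ equals it.

(b) If $X_{s,t}(A_1)\ne X_{s,t}(A_2)$, then by (a) the map $y\mapsto X_{s,t}(y)$ is not constant on $U$, so $X_{s,t}(y)\ne X_{s,t}(y_0)$ for some $y\in U$, where $y_0\in U$ is fixed in advance. If the three images are pairwise distinct, then by (a) the map takes at least three values, so some triple in $U$ has pairwise distinct images. Take union bounds over $y$ and over triples.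
\end{proof}

Oddness is needed: if the map is constant on $U$, even subsets are sent to $\emptyset$ and odd ones are not. By (F2), part (b) also holds conditionally on the marks up to time $s$ when $U,A_1,A_2,A_3,r$ are determined by those marks.

\section{Three walkers, and the main estimate}\label{sec:idea}

A lineage alternates between single phases, in which it is a random walk, and \emph{excursions}, which begin with a branching and end when the lineage is single again. An excursion is a translate of $X(\Gamma)$ up to
\[
\tau=\inf\{t:\ |X_t(\Gamma)|=1\}.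
\]
If excursions are short and move the particle little, then a lineage is a slightly perturbed random walk and lineages should merge as coalescing walks do.

Consider the simplest case: $R=1$, so $\Gamma=\{-1,0,1\}$, and no further branching during the excursion. The three particles move as independent walks, each stepping to the left and to the right at rate $\frac12$, until two of them meet; these annihilate, and the excursion ends. Let $y_1<y_2<y_3$ be the positions and $a=y_2-y_1$, $b=y_3-y_2$ the gaps, so that $\tau$ is the first time with $ab=0$. A step of $y_1$ changes $ab$ by $\pm b$ and a step of $y_3$ by $\pm a$, with mean zero. A step of $y_2$ changes $ab$ by $(a+1)(b-1)-ab=b-a-1$ or by $(a-1)(b+1)-ab=a-b-1$, with mean $-1$. Hence $a_{t\wedge\tau}b_{t\wedge\tau}+t\wedge\tau$ is a martingale, and since $ab\ge0$,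
\[
\mathbb E[t\wedge\tau]\le a_0b_0=1,\qquad\text{so}\qquad\mathbb E\tau\le1 .
\]
Also $y_1^2+y_2^2+y_3^2-3(t\wedge\tau)$, stopped at $\tau$, is a martingale, so by Fatou's lemma the position $z$ of the survivor satisfies $\mathbb Ez^2\le2+3\mathbb E\tau\le5$, and $\mathbb Ez=0$ by reflection. Up to time $t$ a lineage starts at most about $\varepsilon t$ excursions. With the bounds above they occupy a fraction of order $\varepsilon$ of the time and add a variance of order $\varepsilon t$ to the variance $t$ of the walk. The perturbation is small on every time scale.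

It matters that there are three walkers. For two walkers with gap $a$ and meeting time $\tau'$, both $a_{t\wedge\tau'}$ and $a_{t\wedge\tau'}^2-2(t\wedge\tau')$ are martingales, so by the Cauchy--Schwarz inequality $a_0^2\le(a_0^2+2\mathbb E\tau')\,\mathbb P(\tau'>t)$ for all $t$, which forces $\mathbb E\tau'=\infty$. The exponents behind this are $\frac12$ for two walkers and $\frac32$ for three (Lemma~\ref{lem:walks}); what counts is that $\frac32>1$.

Two things prevent this computation from being a proof. For $R\ge2$ walkers jump over each other and the martingale is lost; we replace it by a Brownian computation. More seriously, an excursion that lasts longer than $1/\varepsilon$ does branch again, and its particles are then not random walks. Here linearity helps: $X_t(\Gamma)=X_t(-1)\triangle X_t(0)\triangle X_t(1)$, so as soon as two of these three lineages have merged, however complicated they are, $X(\Gamma)$ coincides with the third. The tail of $\tau$ is thus governed by $q_3$, and we obtain a circle of implications: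
\begin{itemize}
\item[1.] if $q_3$ decays with an exponent $\beta>1$, excursions are short and small (Section~\ref{sec:exc});
\item[2.] then a lineage stays close to a random walk (Section~\ref{sec:couple});
\item[3.] then lineages started at distance $g$ merge by time $\Lambda g^2$, with $\Lambda$ a fixed large number, about as often as random walks meet (Section~\ref{sec:scale});
\item[4.] restarting at time $\Lambda g^2$ with Lemma~\ref{lem:restart} gives power law decay of $q_2$ and $q_3$ (Section~\ref{sec:step}).
\end{itemize}
The circle is opened by induction on time: going once around it, bounds on $q_2,q_3$ up to time $T$ yield the same bounds up to time $2T$. Let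
\[
\rho_t(a)=\sup_{u\le t}\max\{|y-a|:\ y\in X_u(a)\},\qquad\rho_t=\rho_t(0),
\]
be the \emph{spread} of a lineage. The outcome is the following.

\begin{proposition}\label{prop:main}
Let $\eta\in(0,\frac18]$, $\nu=\frac12-\eta$, $\beta=\frac98$, and let $p$ be the smallest even integer with $p\ge6/\eta$. There are $\varepsilon_0\in(0,1]$, $L_0\ge1$ and finite $K_2,K_3,C_1$, depending only on $R$ and $\eta$, such that for $0\le\varepsilon\le\varepsilon_0$:
\begin{itemize}
\item[(a)] $q_2(g,t)\le K_2(g^2/t)^\nu$ and $q_3(g,t)\le K_3(g^2/t)^\beta$ for all $g\ge L_0$, $t>0$;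
\item[(b)] $\mathbb E|X_t(0)|^p\le2$ for all $t\ge0$;
\item[(c)] $\mathbb E\rho_t^p\le C_1t^{p/2}$ for all $t\ge1$.
\end{itemize}
\end{proposition}

\section{Independent random walks}\label{sec:walks}

Throughout, a \emph{walk} is a continuous time random walk $W$ on $\mathbb Z$ that jumps at rate $1$ with steps uniform on $J$; $\xi$ denotes a step and $\sigma^2=\mathbb E\xi^2$. Walks \emph{meet} if they occupy the same site at the same time. Let $\pi_m(g,t)$ be the supremum, over distinct starting points with mutual distances at most $g$, of the probability that no two of $m$ independent walks meet up to time $t$.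

\begin{lemma}\label{lem:walks}
There is $C_0=C_0(R)$ such that
\begin{itemize}
\item[(a)] $\pi_2(g,t)\le C_0\,g\,t^{-1/2}$ for $g\ge1$, $t\ge1$;
\item[(b)] for each $\Lambda\ge4$ there is $L(\Lambda)$ with $\pi_3(g,\frac12\Lambda g^2)\le C_0\Lambda^{-3/2}$ for all $g\ge L(\Lambda)$.
\end{itemize}
\end{lemma}

\begin{proof}
In this proof $c,C$ are positive constants depending only on $R$.

(a) Let $\psi(\theta)=\mathbb E\cos(\theta\xi)$, so that $1-\psi(\theta)\le\frac12\sigma^2\theta^2$. Restricting the Fourier integral to $|\theta|\le(1+u)^{-1/2}$ gives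
\[
\mathbb P_0(W_u=0)=\frac1{2\pi}\int_{-\pi}^\pi e^{-u(1-\psi(\theta))}d\theta\ge\frac{e^{-\sigma^2/2}}{\pi}(1+u)^{-1/2}.
\]
Let $H$ be the hitting time of $0$. There is at most one time $u\le t$ at which the walk jumps away from $0$ and does not return by time $t$. The expected number of such times is therefore at most $1$:
\[
1\ge\int_0^t\mathbb P_0(W_u=0)\,\mathbb P_\xi(H>t-u)\,du\ge c\sqrt t\;\mathbb P_\xi(H>t)\qquad(t\ge1),
\]
where $\mathbb P_\xi$ refers to a start at a uniform point of $J$. Hence $\mathbb P_1(H>t)\le2R\,\mathbb P_\xi(H>t)\le Ct^{-1/2}$. The difference of two independent walks has the law of $(W_{2u})_{u\ge0}$, because the steps are symmetric. So two walks started at distance $1$ avoid each other up to time $t$ with probability at most $Ct^{-1/2}$. For distance $n\le g$, take the flow with $\varepsilon=0$, whose lineages are coalescing walks, any two of which are independent until they meet. If the lineages of $0$ and $n$ have not merged, then for some $0\le i<n$ those of $i$ and $i+1$ have not. A union bound over $i$ gives (a).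

(b) \emph{Brownian motions.} Let $B=(B^1,B^2,B^3)$ be independent Brownian motions with variance $\sigma^2$ per unit time, started at $y_1<y_2<y_3$, and let $\tau_B$ be the first collision time. Put $\Phi_t(r)=\operatorname{erf}\big(r/(2\sigma\sqrt t)\big)$ with $\operatorname{erf}(z)=\frac2{\sqrt\pi}\int_0^ze^{-w^2}dw$; it solves $\partial_t\Phi=\sigma^2\Phi''$, $\Phi_t(0)=0$, and $\Phi_t(r)\to1$ as $t\downarrow0$ for $r>0$. The function
\[
u_t(y)=\Phi_t(y_2-y_1)+\Phi_t(y_3-y_2)-\Phi_t(y_3-y_1)
\]
is bounded, solves $\partial_tu=\frac12\sigma^2\sum_i\partial_{y_i}^2u$, and vanishes when $y_1=y_2$ or $y_2=y_3$. By It\^o's formula $s\mapsto u_{t-s\wedge\tau_B}(B_{s\wedge\tau_B})$ is a bounded martingale on $[0,t)$. As $s\uparrow t$ it tends to $1+1-1=1$ on $\{\tau_B>t\}$ and to $0$ on $\{\tau_B<t\}$, and $\mathbb P(\tau_B=t)=0$. Hence $\mathbb P(\tau_B>t)=u_t(y)$. Differentiating twice gives $|\Phi_t''(r)|\le Crt^{-3/2}$, so with $a=y_2-y_1$, $b=y_3-y_2$,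
\[
u_t(y)=\int_0^b\big[\Phi_t'(r)-\Phi_t'(a+r)\big]dr\le ab\sup_{r\le a+b}|\Phi_t''(r)|\le C\,ab(a+b)\,t^{-3/2}.
\]
Let now $y_1\le y_2\le y_3$ lie in $[0,1]$, and let $\mathcal O$ be the set of path triples with $w^1\le w^2\le w^3$ throughout $[0,\Lambda/4]$. A Brownian motion started at $0$ takes both signs immediately. By the strong Markov property at $\tau_B$, the weak order is therefore almost surely violated right after a collision, so $\mathbb P(B\in\mathcal O)=\mathbb P(\tau_B\ge\Lambda/4)$ for distinct starting points, and $\mathbb P(B\in\mathcal O)=0$ if two starting points coincide. In all cases $\mathbb P(B\in\mathcal O)\le C'\Lambda^{-3/2}$ with $C'=C'(R)$.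

\emph{Walks.} Let the walks start at $a_1<a_2<a_3$ with $a_3-a_1\le g$, and suppose that no two meet up to time $\frac12\Lambda g^2$. Either their order is kept on $[0,\frac14\Lambda g^2]$, or at some time in this interval one walk jumps over another, lands within distance $R$ of it, and these two do not meet during a further time $\frac14\Lambda g^2$. By the strong Markov property and (a), the second alternative has probability at most $3CR/(\frac12\sqrt\Lambda\,g)$, which is at most $\Lambda^{-3/2}$ when $g\ge6CR\Lambda$. We claim that the first has probability at most $2C'\Lambda^{-3/2}$ for large $g$. If not, there are $g_n\to\infty$ and starting points $a^n$, with $a_1^n=0$ after translation, for which the probability is larger. Along a subsequence $a^n/g_n\to y\in[0,1]^3$. By Donsker's theorem the rescaled walks $(g_n^{-1}W^i_{g_n^2s})_{s\le\Lambda/4}$ converge in law to $B$ started at $y$, and by Skorokhod's representation theorem we may take the convergence to be almost sure and, the limit being continuous, uniform. The set $\mathcal O$ is closed under uniform limits, so the upper limit of the probabilities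 is at most $\mathbb P(B\in\mathcal O)\le C'\Lambda^{-3/2}$, a contradiction.
\end{proof}

This lemma is where the dimension enters: both exponents come from the linear order of $\mathbb R$ and the recurrence of the walk. We also need moment bounds for maxima of random sums. Recall Doob's inequality $\mathbb E\max_{k\le n}|M_k|^p\le(\frac p{p-1})^p\,\mathbb E|M_n|^p$ for martingales and $p>1$, and Rosenthal's inequality: for $p\ge2$ and independent centered $Z_1,\dots,Z_n$,
\[
\mathbb E\Big|\sum_kZ_k\Big|^p\le C_p\Big[\Big(\sum_k\mathbb EZ_k^2\Big)^{p/2}+\sum_k\mathbb E|Z_k|^p\Big].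
\]

\begin{lemma}\label{lem:cp}
Let $p\ge2$ be even, let $Z_1,Z_2,\dots$ be independent, identically distributed and centered, and let $N$ be Poisson with mean $\lambda$, independent of them. Then $\Delta=\max_{0\le k\le N}|Z_1+\dots+Z_k|$ satisfies
\[
\mathbb E\Delta^2\le4\lambda\,\mathbb EZ_1^2,\qquad\mathbb E\Delta^p\le C_p'\big[(\lambda\,\mathbb EZ_1^2)^{p/2}+\lambda\,\mathbb E|Z_1|^p\big].
\]
In particular, for a walk started at $0$, $\mathbb E\sup_{u\le t}W_u^2\le4\sigma^2t$, and $\mathbb E\sup_{u\le t}|W_u|^p\le C_Wt^{p/2}$ for $t\ge1$, with $C_W=C_W(R,p)$.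
\end{lemma}

\begin{proof}
Given $N$, Doob's inequality gives $\mathbb E[\Delta^2\mid N]\le4N\,\mathbb EZ_1^2$, and both inequalities together give $\mathbb E[\Delta^p\mid N]\le C[(N\,\mathbb EZ_1^2)^{p/2}+N\,\mathbb E|Z_1|^p]$. The factorial moments of $N$ are the powers of $\lambda$, so $\mathbb EN^{p/2}$ is a polynomial in $\lambda$ of degree $p/2$ without constant term, and $\mathbb EN^{p/2}\le C(\lambda^{p/2}+\lambda)$. Finally $\lambda(\mathbb EZ_1^2)^{p/2}\le\lambda\,\mathbb E|Z_1|^p$ by Jensen's inequality. For the walk take $Z_k$ to be the steps and $\lambda=t$.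
\end{proof}

\section{The induction hypothesis and the constants}\label{sec:const}

Fix $\eta,\nu,\beta,p$ as in Proposition~\ref{prop:main}; note $p\ge48$. Since the argument goes around a circle, the order in which constants are chosen matters.
\begin{itemize}
\item[1.] The time ratio $\Lambda\ge4$ depends only on $R,\eta$; it is fixed by condition \eqref{eq:Lambda} below, which involves only $\eta$, $C_0$ and $C_W$. Put $K_2=(4\Lambda)^\nu$ and $K_3=(4\Lambda)^\beta$.
\item[2.] The small length ratio $\kappa\in(0,\frac17]$ is chosen so that $K_2(49\kappa^2)^\nu\le\Lambda^{-3/2}$ and $48\sigma^2\kappa\le\Lambda^{-3/2}$.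
\item[3.] The minimal length is $L_0=\max(56R,L(\Lambda))$.
\item[4.] The bound $\varepsilon_0\in(0,1]$ is chosen last.
\end{itemize}
The letter $C$ denotes constants that depend only on $R,\eta$. The letter $K$ denotes constants that may also depend on $\Lambda,\kappa,L_0$, but never on $\varepsilon$ or on the time horizon $T$. Both may change from line to line. ``For small $\varepsilon$'' means: for $\varepsilon$ below a threshold of type $1/K$; finitely many such thresholds occur, and $\varepsilon_0$ is their minimum. The distinction between $C$ and $K$ is the point of the scheme. A $K$ is harmless when it is multiplied by $\varepsilon$, and only constants $C$ may enter the choice of $\Lambda$.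

\medskip\noindent\textbf{Hypothesis $\mathcal H_T$.} \emph{For all $g\ge L_0$ and $0<t\le T$,}
\[
q_2(g,t)\le K_2(g^2/t)^\nu,\qquad q_3(g,t)\le K_3(g^2/t)^\beta .
\]

For $t\le4\Lambda g^2$ both right sides are at least $1$. So the hypothesis says nothing about such $t$, and $\mathcal H_{T_0}$ holds with $T_0=4\Lambda L_0^2$. In Sections~\ref{sec:exc}--\ref{sec:step} we assume $\mathcal H_T$ for some $T\ge T_0$ and derive $\mathcal H_{2T}$.

\section{Length and size of excursions}\label{sec:exc}

Let $G(t)=\mathbb P(\tau>t)$, where $\tau$ is the first time that $X(\Gamma)$ is single. Once two of the three lineages from $\Gamma$ have merged, $X(\Gamma)$ agrees with a lineage. This lineage may itself be in the middle of an excursion, so $X(\Gamma)$ need not be single yet. But that requires a branching, which costs a factor $\varepsilon$, followed by another long excursion, and we obtain a recursive inequality for $G$. To keep the events independent of $\Gamma$ we watch all lineages from $I=\{-R,\dots,R\}\supset\Gamma$.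

\begin{lemma}\label{lem:tail}
There is a constant $K_G\ge1$ of type $K$ such that, for small $\varepsilon$,
\[
G(t)\le\hat G(t):=\min(1,K_Gt^{-\beta})\qquad(0<t\le2T).
\]
\end{lemma}

\begin{proof}
Let $\Psi_t$ be the event that $i\mapsto X_t(i)$ takes at least three values on $I$. It holds at $t=0$ and is decreasing in $t$ by (F3). As $2R\le L_0$, $\mathcal H_T$ gives, for $t\le T$,
\[
\mathbb P(\Psi_t)\le(2R+1)^3q_3(L_0,t)\le K_4t^{-\beta},\qquad K_4=(2R+1)^3K_3L_0^{2\beta},
\]
and, because $\beta>1$, $\int_0^T\mathbb P(\Psi_v)\,dv\le1+K_4/(\beta-1)=1+8K_4$, uniformly in $T$.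

Let $t\le2T$, and suppose that $\tau>t$ and $\Psi_{t/2}$ fails. Let $s^*\in(0,t/2]$ be the first time at which $\Psi$ fails. By Lemma~\ref{lem:restart}(a), $X_{s^*}(\Gamma)=X_{s^*}(i)$ for some $i\in I$, and this persists. As $\tau>t$, the lineage $X(i)$ is not single on $[s^*,t]$. It is single at time $0$, so there is a last time $v\le s^*$ at which it leaves the single state, and it is not single on $[v,t]$. Moreover $\Psi_u$ holds for all $u<v$; this event is determined by the marks before $v$, and for fixed $v$ it has probability $\mathbb P(\Psi_v)$, as almost surely no mark has time exactly $v$. Apply Lemma~\ref{lem:comp} on $(0,t/2]$ to each $i\in I$, with this event as $B_v$ and with $F_v$ the indicator that the path is not single on $[0,t-v]$, whose mean is $G(t-v)\le G(t/2)$: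
\[
G(t)\le\mathbb P(\Psi_{t/2})+(2R+1)\,\varepsilon\int_0^{t/2}\mathbb P(\Psi_v)\,G(t-v)\,dv\le K_4(2/t)^\beta+\lambda\,G(t/2),
\]
with $\lambda=(2R+1)(1+8K_4)\varepsilon$. Only times up to $t/2\le T$ of the hypothesis were used. Let $\varepsilon$ be so small that $2^\beta\lambda\le\frac12$. Iterating $n$ times leaves a remainder $\lambda^nG(2^{-n}t)\to0$, so
\[
G(t)\le\sum_{m\ge0}\lambda^mK_4(2^{m+1}/t)^\beta\le2^{\beta+1}K_4\,t^{-\beta}.\qedhere
\]
\end{proof}

Since $\beta>1$ we have $\int_0^\infty\hat G\le K$. Since $\hat G$ is nonincreasing with $\hat G(t/2)\le2^\beta\hat G(t)$, and one of $v,t-v$ is at least $t/2$,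
\begin{equation}\label{eq:conv}
\int_0^t\hat G(v)\hat G(t-v)\,dv\le2\hat G(t/2)\int_0^\infty\hat G\le K\hat G(t).
\end{equation}

The restart bounds of Lemma~\ref{lem:restart} carry powers of $|U|$, so we need moments of the number of particles. The same last exit decomposition gives them.

\begin{lemma}\label{lem:size}
Write $\Gamma=\{i_1,i_2,i_3\}$ in increasing order. For small $\varepsilon$, $0<t\le2T$ and $\ell=1,2,3$,
\[
\mathbb E\big[|X_t(i_\ell)|^p;\tau>t\big]\le2\hat G(t),\qquad\mathbb E\big[|X_t(0)|^p;|X_t(0)|>1\big]\le K\varepsilon .
\]
In particular $\mathbb P(|X_t(0)|>1)\le K\varepsilon$ and $\mathbb E|X_t(0)|^p\le2$. As lineages are nonempty, the same bounds hold for all exponents in $[1,p]$.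
\end{lemma}

\begin{proof}
Let $G_p(t)=\mathbb E[|X_t(\Gamma)|^p;\tau>t]$, which is bounded on $(0,2T]$ by \eqref{eq:moments}. Suppose $\tau>t$. If $X_t(i_\ell)$ is single, it contributes $1$. Otherwise let $v\le t$ be the last time at which $X(i_\ell)$ leaves the single state. Then $X(\Gamma)$ is not single on $[0,v)$, an event $B_v$ determined by $\Gamma$ and the marks before $v$, of probability $G(v)$; and $X(i_\ell)$ is not single on $[v,t]$. Let $F_v$ be the $p$-th power of the size of the path at time $t-v$, times the indicator that it is not single on $[0,t-v]$; its mean is $G_p(t-v)$. Lemma~\ref{lem:comp} gives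
\begin{equation}\label{eq:Gp}
\mathbb E\big[|X_t(i_\ell)|^p;\tau>t\big]\le G(t)+\varepsilon\int_0^tG(v)\,G_p(t-v)\,dv .
\end{equation}
By (F1), $|X_t(\Gamma)|^p\le3^{p-1}\sum_\ell|X_t(i_\ell)|^p$, so $G_p(t)$ is at most $3^p$ times the right side of \eqref{eq:Gp}. The number $Y=\sup_{0<t\le2T}G_p(t)/\hat G(t)$ is finite, because $\hat G$ is bounded below on $(0,2T]$. Lemma~\ref{lem:tail} and \eqref{eq:conv} give $Y\le3^p(1+K\varepsilon Y)$, so $Y\le2\cdot3^p$ for small $\varepsilon$. Then the right side of \eqref{eq:Gp} is at most $(1+K\varepsilon)\hat G(t)\le2\hat G(t)$. The same decomposition for $X(0)$, with $B_v$ the sure event, gives $\mathbb E[|X_t(0)|^p;|X_t(0)|>1]\le\varepsilon\int_0^tG_p(t-v)\,dv\le\varepsilon Y\int_0^\infty\hat G\le K\varepsilon$.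
\end{proof}

\section{A lineage follows a random walk}\label{sec:couple}

We want to compare a lineage with an exact walk $W$, to which Lemma~\ref{lem:walks} applies. While the lineage is single the two make the same jumps. During an excursion there is no particle to follow, so we let $W$ move independently; in this way $W$ keeps jumping at rate $1$, and each excursion shifts the lineage relative to $W$ by a random amount.

We use a standard fact on nonexplosive Markov chains with countable state space. Suppose the state is a pair $(y,z)$, and the total rate of transitions that change the first component from $y$ to $y'$ depends only on $y,y'$. Then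
\begin{itemize}
\item[(M)] the first component is a Markov chain with these rates, also with respect to the filtration generated by the pair.
\end{itemize}

\subsection*{The coupling}
Take, independently, a walk $S$, a Poisson process $\Pi$ of rate $\varepsilon$, and independent copies, indexed by $n\ge1$, of the pair $\big((X_u(\Gamma))_{u\ge0},(\widetilde W_u)_{u\ge0}\big)$, where $\widetilde W$ is a walk from $0$ independent of $X(\Gamma)$. Objects of the $n$-th copy carry a superscript $(n)$; in particular $\tau^{(n)}\in(0,\infty]$. Build $(X,W)$ from $(\{0\},0)$ as follows. The processes $S$ and $\Pi$ run on a clock that advances only while $X$ is single, and during such phases $X$ and $W$ both make the jumps of $S$. When the clock reaches the $n$-th point of $\Pi$, in state $(\{y\},w)$, the pair follows $(y+X^{(n)}_u(\Gamma^{(n)}),w+\widetilde W^{(n)}_u)$ for $0\le u\le\tau^{(n)}$, and then a single phase resumes. Each phase uses fresh randomness with exponential waiting times, so $(X,W)$ is a Markov chain with the following rates: from $(\{y\},w)$ it goes to $(\{y+j\},w+j)$ at rate $\frac1{2R}$ for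 each $j\in J$ and to $(y+\Gamma,w)$ at rate $\varepsilon$; from $(B,w)$ with $|B|>1$ the first component makes the transitions of the dual chain and the second those of a walk, never simultaneously. By (M), $X$ has the law of the lineage $X(0)$ and $W$ is a walk.

For one excursion, with $X_\tau(\Gamma)=\{z\}$ on $\{\tau<\infty\}$, define the \emph{shift} and the \emph{width}
\[
Z_t=(z-\widetilde W_\tau)\,1\{\tau\le t\},\qquad V_t=V_t^X+V_t^W,
\]
where $V^X_t=\sup_{u\le t\wedge\tau}\max\{|y|:y\in X_u(\Gamma)\}$ and $V^W_t=\sup_{u\le t\wedge\tau}|\widetilde W_u|$. Then $|Z_t|\le V_t$. Reflection preserves the law of the pair and the time $\tau$, and it changes the sign of $Z_t$; so $Z_t$ is symmetric. This is essential: without centering, $\varepsilon t$ shifts would add up to order $\varepsilon t$, far more than $\sqrt t$. The clock runs no faster than real time, so the number of excursions started by time $t$ is at most $N=\#(\Pi\cap[0,t])$, a Poisson variable of mean $\varepsilon t$ independent of the excursions. Put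
\[
\Delta_t=\max_{0\le k\le N}\Big|\sum_{n\le k}Z^{(n)}_t\Big|,\qquad V^{\max}_t=\max_{n\le N}V_t^{(n)},\qquad\Theta_t=\Delta_t+V_t^{\max}.
\]
We claim that
\begin{equation}\label{eq:tube}
|y-W_u|\le\Theta_t\qquad\text{for all }u\le t,\ y\in X_u .
\end{equation}
The difference between the single particle and $W$ is constant during single phases and changes by the shift over a completed excursion. So at a single time $u\le t$, after $k\le N$ completed excursions, each of length at most $t$, it equals $\sum_{n\le k}Z_t^{(n)}$ and is at most $\Delta_t$ in absolute value. If $u$ lies in the $n$-th excursion, started at time $v$ from $(\{y_0\},W_v)$, then $u-v\le t\wedge\tau^{(n)}$, so $|y-y_0|+|W_u-W_v|\le V_t^{(n)}$ and $|y-W_u|\le|y_0-W_v|+V_t^{(n)}\le\Theta_t$.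

The width of an excursion depends on the spread of the three lineages in it, and by \eqref{eq:tube} the spread of a lineage depends on the widths of its excursions. As in Section~\ref{sec:exc}, the factor $\varepsilon$ closes the loop.

\begin{lemma}\label{lem:spread}
Let $C_1=2\max(1,2^{p-1}C_W)$. For small $\varepsilon$ and $1\le t\le2T$,
\[
\mathbb E\rho_t^p\le C_1t^{p/2},\qquad\mathbb E\Theta_t^2\le K\varepsilon t .
\]
\end{lemma}

\begin{proof}
Let $M=\max\big(1,\sup_{1\le t\le2T}t^{-p/2}\mathbb E\rho_t^p\big)$. It is finite by \eqref{eq:moments}, since each transition increases $\rho$ by at most $R$. Put $\gamma=\frac p2-\beta>1$.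

\emph{Step 1: spread on the event of a long excursion.} Let $\bar\rho_v=\max_{i\in\Gamma}\sup_{u\le v}\max\{|y|:y\in X_u(i)\}$, and for integers $k\ge0$ with $2^k\le2T$ let
\[
h_k=\mathbb E\big[\bar\rho_{2^{k+1}}^{\,p};\tau>2^k\big],\qquad h_{-1}=\mathbb E\bar\rho_1^{\,p}\le3\,\mathbb E(R+\rho_1)^p\le CM .
\]
Let $v=2^k$ and $U_v=\bigcup_{i\in\Gamma}X_v(i)$. By (F1) and (F2), $X_u(i)\subset\bigcup_{y\in U_v}X_{v,u}(y)$ for $u\ge v$, so $\bar\rho_{2v}\le\bar\rho_v+\max_{y\in U_v}\tilde\rho_y$, where $\tilde\rho_y$ is the spread about $y$ of $(X_{v,u}(y))_{v\le u\le2v}$. Each $\tilde\rho_y$ has the law of $\rho_v$ and is independent of $\Gamma$ and the marks up to time $v$. For $a,b\ge0$ we have $(a+b)^p\le2a^p+Cb^p$: with $(1+\delta)^p=2$, the first term suffices if $b\le\delta a$, and $(1+1/\delta)^pb^p$ suffices otherwise. Bounding the maximum by a sum and using Lemma~\ref{lem:size} with exponent $1$,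
\[
h_k\le2\,\mathbb E\big[\bar\rho_v^{\,p};\tau>v\big]+C\,\mathbb E\rho_v^p\;\mathbb E\big[|U_v|;\tau>v\big]\le2h_{k-1}+6CMv^{p/2}\hat G(v)\le2h_{k-1}+KM2^{k\gamma}.
\]
The factor $2$ is smaller than $2^\gamma$, which is why we did not use the cruder factor $2^{p-1}$. Iterating, $h_k\le2^{k+1}h_{-1}+KM\sum_{l\le k}2^{k-l}2^{l\gamma}\le KM2^{k\gamma}$.

\emph{Step 2: moments of the width.} Let $1\le t\le2T$ and split according to $t\wedge\tau\le1$ or $t\wedge\tau\in(2^k,2^{k+1}]$. As $X_u(\Gamma)\subset\bigcup_{i\in\Gamma}X_u(i)$, we have $V_t^X\le\bar\rho_1$ in the first case, and $V^X_t\le\bar\rho_{2^{k+1}}$, $\tau>2^k$, $2^k<t$ in the second. Therefore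
\[
\mathbb E(V_t^X)^p\le h_{-1}+\sum_{2^k<t}h_k\le KMt^\gamma,
\]
and by H\"older's inequality and Lemma~\ref{lem:tail}
\[
\mathbb E(V_t^X)^2\le h_{-1}^{2/p}+\sum_{2^k<t}h_k^{2/p}G(2^k)^{1-2/p}\le CM^{2/p}+KM^{2/p}\sum_{k\ge0}2^{k(1-\beta)}\le KM^{2/p},
\]
because $\frac2p(\frac p2-\beta)-\beta(1-\frac2p)=1-\beta<0$. Since $\widetilde W$ is independent of $\tau$, the same splitting and Lemma~\ref{lem:cp} give
\[
\mathbb E(V_t^W)^p\le C+\sum_{2^k<t}C2^{(k+1)p/2}G(2^k)\le Kt^\gamma,\qquad\mathbb E(V_t^W)^2\le C+\sum_{2^k<t}C2^{k+1}G(2^k)\le K .
\]
As $M\ge1$, altogether $\mathbb EV_t^p\le KMt^\gamma$ and $\mathbb EV_t^2\le KM^{2/p}$.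

\emph{Step 3: closing the loop.} Bounding the maximum by a sum, $\mathbb E(V_t^{\max})^r\le\varepsilon t\,\mathbb EV_t^r$ for $r=2,p$. Lemma~\ref{lem:cp} applies to the symmetric variables $Z_t^{(n)}$ with $\lambda=\varepsilon t$, and $|Z_t|\le V_t$. Hence
\[
\mathbb E\Theta_t^2\le C\varepsilon t\,\mathbb EV_t^2\le K\varepsilon tM^{2/p},\qquad
\mathbb E\Theta_t^p\le C\big[(\varepsilon t\,\mathbb EV_t^2)^{p/2}+\varepsilon t\,\mathbb EV_t^p\big]\le K\varepsilon Mt^{p/2},
\]
where we used $\varepsilon^{p/2}\le\varepsilon$ and $t^{1+\gamma}=t^{p/2+1-\beta}\le t^{p/2}$. By \eqref{eq:tube}, the spread of the coupled lineage up to time $t$ is at most $\sup_{u\le t}|W_u|+\Theta_t$, so $\mathbb E\rho_t^p\le2^{p-1}C_Wt^{p/2}+K\varepsilon Mt^{p/2}$. Thus $M\le\frac12C_1+K\varepsilon M$, and $M\le C_1$ once $K\varepsilon\le\frac12$. Insert this in the bound for $\mathbb E\Theta_t^2$.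
\end{proof}

\section{Merging at one scale}\label{sec:scale}

For sites $a_1,\dots,a_m$, $m\in\{2,3\}$, let $\mathcal D_m(u)$ be the event that $X_u(a_1),\dots,X_u(a_m)$ are pairwise distinct. We transfer Lemma~\ref{lem:walks} to lineages at time $\Lambda g^2$. Two difficulties arise. Lineages are independent only while disjoint. And a meeting of the accompanying walks does not make the lineages merge, since the error $\Theta$ is of order $\sqrt{\varepsilon\Lambda}\,g$, small compared with $g$ but large compared with $1$. Both are resolved at the intermediate length $\kappa g$. Each lineage stays in a tube of radius $\kappa g$ around its walk; we stop when two walks first come within $4\kappa g$, at which time the tubes have not yet touched; and from there the hypothesis for $q_2$, at length $7\kappa g$ and the much longer time $g^2$, says that the two lineages merge with high probability. To apply $q_2$ we need single lineages. Lemma~\ref{lem:size} provides this at deterministic times only, so we wait for the next point of a fine time grid.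

\begin{lemma}\label{lem:scale}
Let $g\ge L_0$ and $s=\Lambda g^2\le T/2$. For small $\varepsilon$ and sites with mutual distances at most $g$,
\[
\mathbb P(\mathcal D_2(s))\le C_2\Lambda^{-1/2},\qquad\mathbb P(\mathcal D_3(s))\le C_2\Lambda^{-3/2},\qquad C_2=2C_0+3 .
\]
\end{lemma}

\begin{proof}
We may assume that the $a_i$ are distinct. By Lemma~\ref{lem:walks} and $g\ge L(\Lambda)$, we have $\pi_2(g,\frac12\Lambda g^2)\le\sqrt2C_0\Lambda^{-1/2}$ and $\pi_3(g,\frac12\Lambda g^2)\le C_0\Lambda^{-3/2}$. It therefore suffices to prove
\begin{equation}\label{eq:goal}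
\mathbb P(\mathcal D_m(s))\le\pi_m(g,\tfrac12\Lambda g^2)+3\Lambda^{-3/2}.
\end{equation}
The hypothesis is available at length $7\kappa g$ only if $g\ge g_1:=L_0/(7\kappa)$. Smaller $g$ are bounded, and then branching can be ignored.

\emph{Case $L_0\le g<g_1$.} Following only the jump marks from $a_1,\dots,a_m$ gives coalescing walks, which agree with the lineages up to time $s$ unless a branching mark falls on one of them. The branching marks are independent of the jump marks, so the expected number of such hits is at most $3\varepsilon s\le3\varepsilon\Lambda g_1^2\le\Lambda^{-3/2}$ for small $\varepsilon$. Coalescing walks are independent until two meet, so $\mathbb P(\mathcal D_m(s))\le\pi_m(g,\Lambda g^2)+\Lambda^{-3/2}$, which implies \eqref{eq:goal}.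

\emph{Case $g\ge g_1$.} Now $7\kappa g\ge L_0\ge56R$, so $R\le\kappa g/8$. Let $(X^i,W^i)$, $i\le m$, be independent copies of the coupled pair of Section~\ref{sec:couple}, translated to start at $(\{a_i\},a_i)$, and let $\zeta$ be the first time at which the $X^i$ are not pairwise disjoint. Put $Y^i=X^i$ on $[0,\zeta]$, and after $\zeta$ let $(Y^i)_{i\le m}$ evolve by an independent copy of the flow. The whole system, consisting of the $X^i,W^i,Y^i$ and the indicator of $\{t\ge\zeta\}$, is a Markov chain; let $(\mathcal F_t)$ be its filtration. The rates of $Y=(Y^i)_{i\le m}$ are those of the joint chain, before $\zeta$ by (F4) and after $\zeta$ by construction. By (M), $Y$ has the law of $(X(a_i))_{i\le m}$ and is Markov with respect to $(\mathcal F_t)$. We read $\mathcal D_m(s)$ as an event for $Y$.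

Let $u_0$ be the first time at which $|W^i-W^j|\le4\kappa g$ for some $i\ne j$, let $t_k=k\kappa^3g^2$ for $k\ge0$, and let $t_*$ be the smallest $t_k\ge u_0$, a stopping time with countably many values. Consider three good events.
\begin{itemize}
\item $\mathcal E_1$: $X^i_t\subset[W^i_t-\kappa g,W^i_t+\kappa g]$ for all $t\le s$, $i\le m$. By \eqref{eq:tube}, Chebyshev's inequality and Lemma~\ref{lem:spread}, $\mathbb P(\mathcal E_1^c)\le3K\varepsilon s/(\kappa g)^2=3K\varepsilon\Lambda/\kappa^2$.
\item $\mathcal E_2$: $X^i_{t_k}$ is single for all $t_k\le s$, $i\le m$. There are at most $\Lambda\kappa^{-3}+1$ such grid times, so $\mathbb P(\mathcal E_2^c)\le3(\Lambda\kappa^{-3}+1)K\varepsilon$ by Lemma~\ref{lem:size}.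
\item $\mathcal E_3$: $u_0=\infty$, or $|W^i_t-W^i_{u_0}|\le\kappa g/4$ for $u_0\le t\le t_*$, $i\le m$. The $W^i$ are independent walks, $u_0$ is a stopping time for them, and $t_*-u_0\le\kappa^3g^2$. Kolmogorov's inequality $\mathbb P_0(\sup_{u\le t}|W_u|>r)\le\sigma^2t/r^2$ gives $\mathbb P(\mathcal E_3^c)\le3\cdot16\sigma^2\kappa^3g^2/(\kappa g)^2=48\sigma^2\kappa$.
\end{itemize}
The first two bounds do not depend on $g$; their sum is of the form $K\varepsilon$.

If $u_0>s-2g^2$, no two of the walks meet up to time $(\Lambda-2)g^2\ge\frac12\Lambda g^2$; this has probability at most $\pi_m(g,\frac12\Lambda g^2)$.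

Suppose $u_0\le s-2g^2$ and $\mathcal E_1\cap\mathcal E_2\cap\mathcal E_3$ holds. Then $t_*\le u_0+\kappa^3g^2\le s-g^2$. We claim $\zeta>t_*$. If $u_0=0$, then $t_*=0$ and the starting sites are distinct. If $u_0>0$, all mutual distances of the walks exceed $4\kappa g$ before $u_0$; at $u_0$ a single walk jumps, by at most $R$, so they are at least $4\kappa g-R$; and on $[u_0,t_*]$ they are at least $4\kappa g-R-\frac12\kappa g\ge\frac{27}8\kappa g>2\kappa g$ by $\mathcal E_3$. So the tubes in $\mathcal E_1$ are disjoint on $[0,t_*]$, and the claim follows. Hence $Y^i_{t_*}=X^i_{t_*}$, and these sets are single by $\mathcal E_2$. For a pair with $|W^i_{u_0}-W^j_{u_0}|\le4\kappa g$, the particles of $Y^i_{t_*}$ and $Y^j_{t_*}$ are at distance at most $4\kappa g+\frac12\kappa g+2\kappa g\le7\kappa g$. So the event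
\[
\mathcal E=\{t_*\le s-g^2,\ \text{all }Y^i_{t_*}\text{ are single, and two of them are at distance}\le7\kappa g\}
\]
occurs, and $\mathcal E\in\mathcal F_{t_*}$. On $\mathcal E$, choose the first such pair in a fixed order. By the Markov property of $Y$ at $t_*$, it has not merged by time $s$ with conditional probability at most $q_2(7\kappa g,g^2)\le K_2(49\kappa^2)^\nu$; here $\mathcal H_T$ applies as $7\kappa g\ge L_0$ and $g^2\le T$. If it has merged, $\mathcal D_m(s)$ fails. Collecting the cases,
\[
\mathbb P(\mathcal D_m(s))\le\pi_m(g,\tfrac12\Lambda g^2)+K_2(49\kappa^2)^\nu+48\sigma^2\kappa+K\varepsilon .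
\]
The second and third terms are at most $\Lambda^{-3/2}$ by the choice of $\kappa$, and so is the last for small $\varepsilon$. This is \eqref{eq:goal}.
\end{proof}

\section{The induction step}\label{sec:step}

Lemma~\ref{lem:scale} covers only the ratio $t/g^2=\Lambda$. For a longer time $t$ we run the lineages up to $s=\Lambda g^2$, gaining a factor $\Lambda^{-1/2}$ or $\Lambda^{-3/2}$, and apply the hypothesis to the remaining time. By then the particles have spread over a length of order $\sqrt\Lambda\,g$, which costs a factor $\Lambda^\nu$ or $\Lambda^\beta$. The gain beats the cost, and any constant $C$, exactly because $\nu<\frac12$ and $\beta<\frac32$. This is the origin of the loss $\eta$ in Theorem~\ref{thm:main}(iii), and together with the condition $\beta>1$ of Sections~\ref{sec:exc} and \ref{sec:couple} it shows how the inequality $\frac32>1$ is used.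

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Assume $\mathcal H_T$ with $T\ge T_0$. Let $g\ge L_0$ and $T<t\le2T$; we may assume $t>4\Lambda g^2$. Then $s=\Lambda g^2<t/4\le T/2$. Let $a_1,\dots,a_m$ have mutual distances at most $g$, and put
\[
U=\bigcup_{i\le m}X_s(a_i),\qquad r=\max(\operatorname{diam}U,L_0),\qquad\varrho=r/g .
\]
The sets $X_s(a_i)$ are odd subsets of $U$, $X_t(a_i)=X_{s,t}(X_s(a_i))$, and $\mathcal D_m(t)\subset\mathcal D_m(s)$. Condition on the marks up to time $s$ and apply Lemma~\ref{lem:restart}(b). As $t-s\ge t/2$, $t/2\le T$ and $r\ge L_0$, hypothesis $\mathcal H_T$ gives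
\begin{align*}
\mathbb P(\mathcal D_2(t))&\le\mathbb E\big[1_{\mathcal D_2(s)}|U|\,q_2(r,t/2)\big]\le K_2(g^2/t)^\nu\;2^\nu\,\mathbb E\big[1_{\mathcal D_2(s)}|U|\varrho^{2\nu}\big],\\
\mathbb P(\mathcal D_3(t))&\le\mathbb E\big[1_{\mathcal D_3(s)}|U|^3q_3(r,t/2)\big]\le K_3(g^2/t)^\beta\;2^\beta\,\mathbb E\big[1_{\mathcal D_3(s)}|U|^3\varrho^{2\beta}\big].
\end{align*}
Since $L_0\le g$ and $\operatorname{diam}U\le g+2\max_i\rho_s(a_i)$, we have $\varrho\le1+\frac2g\sum_i\rho_s(a_i)$. Writing $\|\cdot\|_p$ for the norm in $L^p$, Lemmas~\ref{lem:spread} and \ref{lem:size} give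
\[
\|\varrho\|_p\le1+6C_1^{1/p}\sqrt s/g\le7C_1^{1/p}\sqrt\Lambda,\qquad\big\||U|\big\|_p\le3\cdot2^{1/p}\le6 .
\]
Apply H\"older's inequality with exponents $\frac1{1-\eta},\frac2\eta,\frac2\eta$. The moments that appear have orders at most $6/\eta\le p$ for $|U|$ and $4\beta/\eta\le p$ for $\varrho$, so they are bounded through the $L^p$ norms. With Lemma~\ref{lem:scale},
\begin{align*}
\mathbb E\big[1_{\mathcal D_2(s)}|U|\varrho^{2\nu}\big]&\le\mathbb P(\mathcal D_2(s))^{1-\eta}\,\big\||U|\big\|_p\,\|\varrho\|_p^{2\nu}\le C_3\Lambda^{-\frac12(1-\eta)+\nu}=C_3\Lambda^{-\eta/2},\\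
\mathbb E\big[1_{\mathcal D_3(s)}|U|^3\varrho^{2\beta}\big]&\le\mathbb P(\mathcal D_3(s))^{1-\eta}\,\big\||U|\big\|_p^3\,\|\varrho\|_p^{2\beta}\le C_3\Lambda^{-\frac32(1-\eta)+\beta}\le C_3\Lambda^{-3/16},
\end{align*}
where $C_3=216\,C_2\,(7C_1^{1/p})^{9/4}$, and where $\frac32(1-\eta)-\beta\ge\frac{21}{16}-\frac{18}{16}$ because $\eta\le\frac18$. The constant $C_3$ is an explicit function of $C_0$, $C_W$ and $p$, so it depends only on $R$ and $\eta$, and we may fix $\Lambda\ge4$ at the outset so that
\begin{equation}\label{eq:Lambda}
2^\nu C_3\Lambda^{-\eta/2}\le1,\qquad2^\beta C_3\Lambda^{-3/16}\le1 .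
\end{equation}
Then $\mathcal H_{2T}$ holds. The thresholds on $\varepsilon$ in Lemmas~\ref{lem:tail}, \ref{lem:size}, \ref{lem:spread} and \ref{lem:scale} do not depend on $T$; let $\varepsilon_0$ be their minimum. For $\varepsilon\le\varepsilon_0$, induction from $\mathcal H_{T_0}$ gives $\mathcal H_T$ for all $T$, which is (a). Lemmas~\ref{lem:size} and \ref{lem:spread} then hold for all $T$ and give (b) and (c).
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}

For $\eta\in(0,\frac18]$ let $\alpha_\eta\in(0,1)$ be the solution of $\varepsilon(\alpha_\eta)=\varepsilon_0(R,\eta)$ in \eqref{eq:eps}. Then Proposition~\ref{prop:main} applies for all $\alpha\in[\alpha_\eta,1]$. Put $\alpha_0(R)=\alpha_{1/8}$.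

\subsection*{(i) Invariant laws}
Let $\alpha\ge\alpha_0(R)$ and let $\mu$ be invariant. Start the model from $\mu$. By \eqref{eq:pair} and Proposition~\ref{prop:main}(a) with $\eta=\frac18$,
\[
\mu\big(x(i)\ne x(i+1)\big)\le q_2(L_0,\alpha t)\le K_2\big(L_0^2/(\alpha t)\big)^{3/8}\to0\qquad(t\to\infty).
\]
So $\mu$-almost surely $x(i)=x(i+1)$ for all $i$, and $\mu$ is a mixture of the point masses on the two constant configurations. Conversely, such mixtures are invariant, since both configurations are traps. No invariant law gives mass to configurations with both types, so there is noncoexistence.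

\subsection*{(ii) Extinction}
By translation invariance and the symmetry between the types, it suffices to take $x_0=\{0\}$. By \eqref{eq:dual} with $A=\{i\}$, translation invariance and Proposition~\ref{prop:main}(b),
\[
\mathbb E|x_t|=\sum_i\mathbb P\big(0\in X_{\alpha t}(i)\big)=\sum_i\mathbb P\big(-i\in X_{\alpha t}(0)\big)=\mathbb E|X_{\alpha t}(0)|\le2 .
\]
It remains to show that a surviving population must grow. Let $1\le|x|\le k$. The $R$ left neighbors of the leftmost $1$ have type $0$, so $f_0\ge\frac12$ there, and by \eqref{eq:ri} it flips at rate at least $\alpha/2$. All flip rates are at most $1$ and vanish at sites with no $1$ within distance $R$, so the total rate $\lambda$ is at most $k(2R+1)$. The probability that the next flip occurs within time $1/k$ and removes the leftmost $1$ is at least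
\[
\frac\alpha2\cdot\frac{1-e^{-\lambda/k}}\lambda\ge\frac\alpha2\cdot\frac{1-e^{-(2R+1)}}{k(2R+1)}=:\delta_k,
\]
as $\lambda\mapsto(1-e^{-\lambda/k})/\lambda$ is decreasing. Repeating this at most $k$ times, the process reaches $x\equiv0$ within unit time with probability at least $\delta_k^k>0$. The conditional Borel--Cantelli lemma states that if $E_n\in\mathcal F_{n}$ for a filtration $(\mathcal F_n)$, then almost surely infinitely many $E_n$ occur on the event $\sum_n\mathbb P(E_{n+1}\mid\mathcal F_n)=\infty$. With $E_n=\{x_n\equiv0\}$ it shows that the $1$'s die out almost surely on $\{1\le|x_n|\le k\text{ for infinitely many }n\}$, for each $k$. So $|x_n|\to\infty$ almost surely on the survival event. By Fatou's lemma $\mathbb E\liminf_n|x_n|\le2$, and survival has probability $0$.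

\subsection*{(iii) Rate of clustering}
Let $\alpha\in[\alpha_\eta,1]$ and $t\ge1$. For $i\ne j$ we have $\max(|i-j|,L_0)\le L_0|i-j|$, so \eqref{eq:pair} and Proposition~\ref{prop:main}(a) give
\[
\mathbb P\big(x_t(i)\ne x_t(j)\big)\le K_2\big(L_0^2|i-j|^2/(\alpha t)\big)^\nu\le K_2\big(L_0^2/\alpha_\eta\big)^\nu\big(|i-j|^2/t\big)^{1/2-\eta}.
\]

For the lower bound let the $x_0(i)$ be independent and uniform. For a nonempty finite set $B$, $|x_0\cap B|$ is odd with probability $\frac12$. By \eqref{eq:dual}, and because the empty set is a trap and $\alpha t\le t$,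
\[
\mathbb P\big(x_t(0)\ne x_t(1)\big)=\tfrac12\mathbb P\big(X_{\alpha t}(\{0,1\})\ne\emptyset\big)\ge\tfrac12\mathbb P(D\ne\emptyset),\qquad D:=X_t(\{0,1\}).
\]
We bound $\mathbb P(D\ne\emptyset)$ from below by testing against the half line $H=[0,\infty)\cap\mathbb Z$; in the model this expresses that the process started from $1_H$ always has an interface. If $\rho_t(-n)<n$, then $X_t(-n)\cap H=\emptyset$. If $\rho_t(n)<n$, then $X_t(n)\subset H$, and $|X_t(n)|$ is odd. On both events $|H\cap X_t(\{-n,n\})|$ is odd by (F1), so this has probability at least $1-2\mathbb P(\rho_t\ge n)$. The set $\{-n,n\}$ is the sum over $\mathbb F_2$ of the sets $\{l,l+1\}$, $-n\le l<n$; so by (F1), if $|H\cap X_t(\{-n,n\})|$ is odd, then $|H\cap X_t(\{l,l+1\})|$ is odd for some $l$. Since $X_t(\{l,l+1\})$ has the law of $l+D$, a union bound and $n\to\infty$ give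
\[
1\le\sum_{l\in\mathbb Z}\mathbb P\big(|H\cap(l+D)|\text{ odd}\big)=\mathbb E\,\#\{l:\ |H\cap(l+D)|\text{ odd}\}.
\]
As $|D|$ is even, $|H\cap(l+D)|$ can be odd only if $l+D$ has points on both sides, $l+\min D<0\le l+\max D$, which holds for $\operatorname{diam}D$ values of $l$. Since $D\subset X_t(0)\cup X_t(1)$, we have $\operatorname{diam}D\le1+\rho_t(0)+\rho_t(1)$. H\"older's inequality and Proposition~\ref{prop:main}(c) give
\[
1\le\mathbb E[\operatorname{diam}D;D\ne\emptyset]\le\big(1+2C_1^{1/p}\big)\sqrt t\;\mathbb P(D\ne\emptyset)^{1-1/p}.
\]
Hence $\mathbb P(D\ne\emptyset)\ge c'\,t^{-\frac p{2(p-1)}}=c'\,t^{-\frac12-\frac1{2(p-1)}}$ with $c'=c'(R,\eta)>0$. As $p-1\ge5/\eta$ we have $\frac1{2(p-1)}\le\eta$, and since $t\ge1$ the lower bound follows with $c=c'/2$. This completes the proof of Theorem~\ref{thm:main}. \qed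

\begin{thebibliography}{9}

\bibitem{NP} Neuhauser and Pacala, 1999.

\bibitem{RVM} \emph{On Rebellious Voter Models},
\texttt{http://staff.utia.cas.cz/swart/present/rebel\_Goth.pdf}

\end{thebibliography}
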